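# Reduced impervious modules of dimension at most $n-2$ without central products

## 1. A plausible guess about small modules

Let $H$ be a finitely generated torsion-free nilpotent group of class 2 with center $\zeta(H)$, and let $n$ be the rank of $H/\zeta(H)$. Suppose $H$ acts faithfully on a module that is small compared with $n$ and is not built by induction from a much smaller subgroup. Must $H$ then break up into commuting pieces?

The answer one would first guess is yes. The simplest group is the Heisenberg group $\langle x,y,z\rangle$, with $z=[x,y]$ central. It acts on rational functions in one variable $w$: let $y$ multiply by $w$ and let $x$ substitute $w\mapsto zw$. Here two generators modulo the center need only one dimension, so one dimension is saved. With $r$ commuting Heisenberg groups one uses $r$ variables and saves $r$ dimensions. So if a module saves at least two dimensions, that is, if its dimension is at most $n-2$, one expects at least two commuting blocks in $H$. The paper "Modules Over Infinite Nilpotent Groups" presents exactly this as an open conjecture.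

**Conjecture.** If $H$ has a finitely generated reduced faithful impervious module $M$ of dimension $n-2$ or less, then $H$ is a non-trivial central product.

We first make the words precise and test the guess for small $n$. It turns out to be false, over every field, and the first counterexample has $n=5$ and dimension $3$.

## 2. Reduced, impervious, dimension, central product

Throughout, $k$ is a field, modules are left modules, $[h,h']=hh'h^{-1}h'^{-1}$, and "rank" of an abelian group means torsion-free rank. The definitions of reduced and impervious follow Brookes and Groves. Let $M$ be a finitely generated $kH$-module that is faithful for $H$ (only $1\in H$ acts as the identity), and let $P$ be the annihilator of $M$ in $k\zeta(H)$.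

**Reduced.** $M$ is reduced if $P$ is a prime ideal of $k\zeta(H)$ and $M$ is torsion-free as a $k\zeta(H)/P$-module. For example, $kH$ is reduced with $P=0$: it is free over $k\zeta(H)$, which is a Laurent polynomial ring and hence a domain. For the Heisenberg group, $kH/(z-1)^2kH$ has $P=((z-1)^2)$, which is not prime, so it is not reduced.

**Impervious.** Recall that a $kH$-module $N$ is induced from a $kL$-module $X$ if $N\cong kH\otimes_{kL}X$. Equivalently, $X$ is a $kL$-submodule of $N$ and $N=\bigoplus_{gL\in H/L}gX$. The module $M$ is impervious if no non-zero $kH$-submodule of $M$ is induced from a $kL$-module for a subgroup $L$ of infinite index in $H$. For example, $kH$ is not impervious, since it is induced from the module $k$ of the trivial subgroup.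

**Dimension.** Let $M$ be reduced, let $K$ be the field of fractions of $k\zeta(H)/P$, and put
$$K[H]=(kH/P.kH)\otimes_{k\zeta(H)/P}K,\qquad \widehat M=M\otimes_{k\zeta(H)/P}K\cong K[H]\otimes_{kH}M .$$
The dimension of $M$ is the Gelfand–Kirillov dimension of $\widehat M$ over $K[H]$. Explicitly, take a finite-dimensional subspace $S_1\ni1$ generating the $K$-algebra $K[H]$ and a finite-dimensional $U_0$ with $K[H]U_0=\widehat M$. The dimension is $\limsup_N \log\dim_K(S_1^NU_0)/\log N$, and it does not depend on the choices. For the Heisenberg group and $M=kH$, the words of length at most $N$ in $x^{\pm1},y^{\pm1}$ span the $y^vx^a$ with $|v|+|a|\le N$ up to central factors (here over $K$), so the dimension is $2$. For $M=k[z^{\pm1},w^{\pm1}]$ with the action of Section 1, these words applied to $1$ span the $w^v$ with $|v|\le N$, so the dimension is $1$.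

**Non-trivial central product.** $H$ is a non-trivial central product if it has a subgroup of finite index that is a central product of at least two factors (the factors commute pairwise and generate), each containing $\zeta(H)$ as a subgroup of infinite index. The last condition rules out the useless decomposition $H=H\cdot\zeta(H)$. For example, let $H=H'\times H''$ be a product of two Heisenberg groups. The factors $H'\times\zeta(H'')$ and $\zeta(H')\times H''$ commute, generate $H$, and each contains $\zeta(H)$ with infinite index.

Two known results will serve only as orientation. If $H$ is non-abelian, then $M$ has dimension at least $1$. Any finitely generated reduced, impervious and faithful module has dimension at least $n/2$.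

## 3. The cases $n\le5$, and central products as orthogonal splittings

Let $d$ be the dimension of $M$ and test the conjecture for small $n$, using $d\ge n/2$.

- $n=2$: the hypothesis $d\le0$ contradicts $d\ge1$, so there is nothing to check. The same goes for $n=3$, where $d\le1$ contradicts $d\ge 3/2$.
- $n=4$: only $d=2=n/2$ is possible. A product of two Heisenberg groups does have a suitable module of dimension $2$ (by Theorem A below, with $m=d=2$), and it is a non-trivial central product, as predicted.
- $n=5$: the inequalities $5/2\le d\le3$ leave only $d=3$. This is the first value of $n$ for which $d$ can lie strictly above $n/2$ and still be at most $n-2$.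

To go further we need a usable test for central products. Put $A=H/\zeta(H)$. It is torsion-free: if $h^e$ is central, then $[h,h']^e=[h^e,h']=1$, so $[h,h']=1$ for all $h'$. Write $A_{\mathbb Q}=A\otimes\mathbb Q$ and $\zeta(H)_{\mathbb Q}=\zeta(H)\otimes\mathbb Q$, both additively. In class 2 the commutator is bilinear and central, so it gives an alternating bilinear map $\lambda:A_{\mathbb Q}\times A_{\mathbb Q}\to\zeta(H)_{\mathbb Q}$. Its radical is $0$. Indeed, a radical vector has a non-zero multiple that is the image of some $h\in H$. All commutators $[h,h']$ become $0$ in $\zeta(H)_{\mathbb Q}$, so they are $1$ because $\zeta(H)$ is torsion-free, so $h$ is central.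

**Lemma 1.** Let $H$ be finitely generated torsion-free nilpotent of class 2. Then $H$ is a non-trivial central product if and only if $A_{\mathbb Q}=V_1\oplus V_2$ with $V_1,V_2\ne0$ and $\lambda(V_1,V_2)=0$.

*Proof.* Suppose a subgroup of finite index is the central product of $H_1,\dots,H_s$ with $s\ge2$. Put $G_1=H_1$, $G_2=H_2\cdots H_s$, and let $V_i$ be the span in $A_{\mathbb Q}$ of the image of $G_i$. The image of $G_i$ in the torsion-free group $A$ is infinite, so $V_i\ne0$. Since $G_1G_2$ has finite index, $V_1+V_2=A_{\mathbb Q}$. Since $G_1,G_2$ commute, $\lambda(V_1,V_2)=0$. A vector in $V_1\cap V_2$ is orthogonal to $V_1$ (it lies in $V_2$) and to $V_2$ (it lies in $V_1$), so it is in the radical and is $0$.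

Conversely, given $V_1,V_2$, let $H_i$ be the preimage in $H$ of $A\cap V_i$. Commutators of $H_1$ with $H_2$ vanish in $\zeta(H)_{\mathbb Q}$, so they are trivial. Each $A\cap V_i$ spans $V_i$, so $(A\cap V_1)+(A\cap V_2)$ has finite index in $A$ and $H_1H_2$ has finite index in $H$. Finally $H_i\ge\zeta(H)$, with infinite index because $V_i\ne0$. $\blacksquare$

So we want an alternating map $\lambda$ that does not split orthogonally, together with a module of dimension at most $n-2$.

## 4. A family of groups, and the results

**Construction data.** Let $m,d\ge1$, let $\zeta$ be a finitely generated free abelian group (written multiplicatively, with $\zeta_{\mathbb Q}=\zeta\otimes\mathbb Q$ written additively), let $z_1,\dots,z_d\in\zeta$, and let $\chi_1,\dots,\chi_d:\mathbb Z^m\to\mathbb Z$ be homomorphisms such that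

* (C1) $\chi_1,\dots,\chi_d$ span $(\mathbb Q^m)^*$;
* (C2) $z_1,\dots,z_d$ span $\zeta_{\mathbb Q}$;
* (C3) the elements $\chi_b\otimes z_b$ $(1\le b\le d)$ of $(\mathbb Q^m)^*\otimes\zeta_{\mathbb Q}$ are linearly independent.

By (C3), every $\chi_b$ is non-zero and every $z_b$ has infinite order. Let $H$ be the set $\zeta\times\mathbb Z^d\times\mathbb Z^m$ with
$$(z,v,a)(z',v',a')=\Big(zz'\prod_b z_b^{\chi_b(a)v'_b},\ v+v',\ a+a'\Big).\tag{1}$$
Write $w^v=(1,v,0)$, $t^a=(1,0,a)$, and $w_b$ for $w^v$ with $v$ the $b$-th basis vector. By (1), $w^vt^a=(1,v,a)$ and $t^aw^v=\prod_bz_b^{\chi_b(a)v_b}\cdot w^vt^a$. So the $w$'s commute, the $t$'s commute, and $[t^a,w_b]=z_b^{\chi_b(a)}$.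

**Theorem A.** $H$ is a finitely generated torsion-free nilpotent group of class 2 with $\zeta(H)=\zeta$ and $n=\operatorname{rank}H/\zeta(H)=m+d$. For every field $k$ it has a cyclic reduced faithful impervious $kH$-module $M$ of dimension $d$, with $P=0$.

**Theorem B.** Let $n/2<d\le n-2$ and $m=n-d$, so $2\le m<d$. Let $\zeta$ be free on $z_1,\dots,z_d$, let $\chi_b=e_b^*$ be the $b$-th coordinate for $b\le m$, and let $\chi_b=e_1^*+\dots+e_m^*$ for $m<b\le d$. Then (C1)–(C3) hold and $H$ is not a non-trivial central product.

Theorems A and B together disprove the conjecture: for every field $k$ and all integers $n/2<d\le n-2$ there is a group $H$ with $H/\zeta(H)$ of rank $n$ that is not a non-trivial central product, but has a finitely generated reduced faithful impervious module of dimension exactly $d$.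

The smallest case is $m=2$, $d=3$, $n=5$. With $x_i=t^{e_i}$ and $y_b=w_b$, the group is $H=\langle x_1,x_2,y_1,y_2,y_3,z_1,z_2,z_3\rangle$, where the $z$'s are central, the $x$'s commute, the $y$'s commute, and
$$[x_1,y_1]=z_1,\quad[x_2,y_2]=z_2,\quad[x_1,y_3]=[x_2,y_3]=z_3,\quad[x_1,y_2]=[x_2,y_1]=1.$$

**Theorem C.** For every odd $n=2m+1\ge5$ there is such an $H$ with $\zeta(H)$ of rank $2$, not a non-trivial central product, with a reduced faithful impervious module of dimension $d=m+1=(n+1)/2$. This is the least dimension allowed by the bound $d\ge n/2$. Rank $2$ is also minimal: if $\zeta(H)$ has rank $1$ and $n\ge4$, then $H$ is always a non-trivial central product.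

**Proposition D.** Suppose $z_1,\dots,z_d$ is a basis of $\zeta$ and (C1) holds with all $\chi_b\ne0$. For $I\subset\{1,\dots,d\}$ put $r(I)=\dim\operatorname{span}\{\chi_b:b\in I\}$. Then $H$ is a non-trivial central product if and only if $\{1,\dots,d\}=I\sqcup J$ with $I,J\ne\emptyset$ and $r(I)+r(J)=m$. In other words, this happens exactly when the matroid of $(\chi_b)$ is disconnected. (A matroid with rank function $r$ on a set $E$ is disconnected if $E=I\sqcup J$ with $I,J\neq\emptyset$ and $r(I)+r(J)=r(E)$; here $r(E)=m$ by (C1).)

In view of the bound $d\ge n/2$, the conjecture fails for every possible dimension $d\le n-2$ except perhaps $d=n/2$ with $n$ even, and that case is not settled here. Our family cannot settle it. If $d=m\ge2$, then (C1) makes $\chi_1,\dots,\chi_m$ a basis of $(\mathbb Q^m)^*$. Let $a_1,\dots,a_m\in\mathbb Q^m$ be the dual basis. The planes spanned by $w_b$ and $a_b$ are pairwise orthogonal for $\lambda$ and have direct sum $A_{\mathbb Q}$, so $H$ is a non-trivial central product by Lemma 1. A counterexample from this family needs more $w$'s than $t$'s.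

## 5. The structure of $H$

This section proves the group-theoretic half of Theorem A.

**Step 1: $H$ is a group, finitely generated and torsion-free.** For $g=(v,a)$ and $g'=(v',a')$ put $f(g,g')=\prod_bz_b^{\chi_b(a)v_b'}$. This is bilinear in $(g,g')$. Both ways of bracketing a product of three elements give the $\zeta$-coordinate $zz'z''f(g,g')f(g,g'')f(g',g'')$, so (1) is associative. The identity is $(1,0,0)$ and the inverse of $(z,v,a)$ is $(z^{-1}f(g,g),-v,-a)$. The subgroup $\zeta$ is central with quotient $\mathbb Z^d\oplus\mathbb Z^m$. Both $\zeta$ and the quotient are finitely generated and torsion-free, hence so is $H$.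

**Step 2: the commutator form.** From (1), the commutator of elements over $g$ and $g'$ is $f(g,g')f(g',g)^{-1}\in\zeta$. So $H$ has class at most 2, and additively in $\zeta_{\mathbb Q}$ the commutator is
$$\lambda\big((v,a),(v',a')\big)=\sum_b\big(\chi_b(a)v'_b-\chi_b(a')v_b\big)z_b.\tag{2}$$

**Step 3: the form is non-degenerate, so $\zeta(H)=\zeta$.** Let $(v,a)\in\mathbb Q^d\oplus\mathbb Q^m$ be in the radical of (2). Taking $a'=0$ and $v'$ the $b$-th basis vector gives $\chi_b(a)z_b=0$. Since $z_b\ne0$ in $\zeta_{\mathbb Q}$, $\chi_b(a)=0$ for every $b$, and $a=0$ by (C1). Then $\sum_bv_b\chi_b(a')z_b=0$ for all $a'$, which says $\sum_bv_b\,\chi_b\otimes z_b=0$, and $v=0$ by (C3). An element of $H$ is central exactly when its image in $\mathbb Z^d\oplus\mathbb Z^m$ lies in the radical. Hence $\zeta(H)=\zeta$ and $n=m+d$. Since $n>0$, $H$ is not abelian and its class is exactly 2.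

**Step 4: $[H,H]$ has finite index in $\zeta$.** We need this for imperviousness. For each $b$ choose $a$ with $\chi_b(a)\ne0$; then $[t^a,w_b]=z_b^{\chi_b(a)}$ is a non-trivial power of $z_b$. By (C2) these powers span $\zeta_{\mathbb Q}$.

## 6. Why Laurent polynomials alone do not work

Let $K$ be the field of fractions of $k\zeta$ and $F=K(w_1,\dots,w_d)$. For $a\in\mathbb Z^m$ let $\tau_a$ be the $K$-automorphism of $F$ with $\tau_a(w_b)=z_b^{\chi_b(a)}w_b$. Then $\tau_a\tau_{a'}=\tau_{a+a'}$. Put
$$R=k\zeta[w_1^{\pm1},\dots,w_d^{\pm1}]\subset F,\qquad \operatorname{Frac}R=F .$$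

The first thing to try is the formula from the Heisenberg group, $(z,v,a)\cdot g=zw^v\tau_a(g)$. It defines an action, and $kH\cdot1=R$. This module is cyclic, torsion-free over $k\zeta$, faithful and of dimension $d$ (the checks of Section 7 apply with $P_a=1$). But it is not impervious. The subgroup $L=\{t^a\}\cong\mathbb Z^m$ fixes $1$, its cosets are represented by the elements $zw^v$ with $z\in\zeta$, $v\in\mathbb Z^d$, and
$$R=\bigoplus_{z,v}zw^v\,k .$$
So $R$ is induced from the trivial module of $L$, which has infinite index.

The defect is that $t^a$ preserves the line $k\cdot1$. Suppose we twist the action by multipliers, $t^a\cdot g=P_a\tau_a(g)$, where each $P_a$ is a monomial: an element of $k^\times$ times an element of $\zeta$ times some $w^u$. Then the stabilizer $L$ of the line $k\cdot 1$ still maps onto $\mathbb Z^m$ and meets $\zeta\times\mathbb Z^d$ trivially, the elements $zw^v$ still represent its cosets, and again $kH\cdot1=R=\bigoplus zw^vk$ is induced from $L$. So the multiplier should have at least two terms. The simplest candidate is $1+w$.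

Test it by hand on the Heisenberg group, with $y$ acting as multiplication by $w$ and $x\cdot g(w)=(1+w)\,g(zw)$ on $K(w)$. Could some other vector $g\ne0$ span a line that $y^{-v}x$ preserves over $K$? That would mean
$$(1+w)\,\frac{g(zw)}{g(w)}=c\,w^v,\qquad c\in K^\times .$$
Add up the orders of vanishing at the points $w=-z^{-j}$, $j\in\mathbb Z$. The right side gives $0$. On the left, the substitution $w\mapsto zw$ permutes these points, so $g(zw)$ and $g(w)$ have the same total, and the factor $1+w$ contributes $1$. So $1=0$, a contradiction. The total order along a chain of points does not see which vector we chose, and this count is the heart of the general proof.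

## 7. The module twisted by $1+w_b$

**Step 1: the multipliers.** For $j\in\mathbb Z$ put
$$p_b(j)=\prod_{0\le i<j}(1+z_b^iw_b)\quad(j\ge0),\qquad p_b(j)=\prod_{1\le i\le-j}(1+z_b^{-i}w_b)^{-1}\quad(j<0).$$
Let $s$ be the automorphism $w_b\mapsto z_bw_b$ of $K(w_b)$ over $K$. In the semidirect product $K(w_b)^\times\rtimes\langle s\rangle$, with multiplication $(q,s^i)(q',s^j)=(q\,s^i(q'),s^{i+j})$, the $j$-th power of $(1+w_b,s)$ is $(p_b(j),s^j)$. For $j\ge0$ this is immediate. For $j<0$ use $(1+w_b,s)^{-1}=(s^{-1}(1+w_b)^{-1},s^{-1})$. Comparing the $(i+j)$-th power with the product of the $i$-th and $j$-th powers gives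
$$p_b(i+j)=p_b(i)\cdot p_b(j)\big|_{w_b\to z_b^iw_b}\qquad(i,j\in\mathbb Z).$$
Put $P_a=\prod_bp_b(\chi_b(a))$. Applying the identity with $i=\chi_b(a)$, $j=\chi_b(a')$ for every $b$, we get
$$P_{a+a'}=P_a\,\tau_a(P_{a'}),\qquad P_0=1.\tag{3}$$

**Step 2: the action.** Define, for $g\in F$,
$$(z,v,a)\cdot g=z\,w^v\,P_a\,\tau_a(g).\tag{4}$$
This is an action of $H$. Indeed $\tau_a(w^{v'})=\prod_bz_b^{\chi_b(a)v'_b}w^{v'}$, so by (3)
$$(z,v,a)\big((z',v',a')g\big)=zw^vP_a\cdot z'\prod_bz_b^{\chi_b(a)v'_b}\,w^{v'}\,\tau_a(P_{a'})\,\tau_{a+a'}(g)
=zz'\prod_bz_b^{\chi_b(a)v'_b}\;w^{v+v'}P_{a+a'}\tau_{a+a'}(g),$$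
which is $\big((z,v,a)(z',v',a')\big)g$ by (1). So $F$ is a $kH$-module; $\zeta$ and the $w_b$ act by multiplication. Let
$$M=kH\cdot1\subset F .$$
In the smallest case, $y_b$ is multiplication by $w_b$, and $x_i$ $(i=1,2)$ acts on $K(w_1,w_2,w_3)$ by
$$g\mapsto(1+w_i)(1+w_3)\cdot g\big|_{w_i\to z_iw_i,\;w_3\to z_3w_3}.$$

**Step 3: $M$ is cyclic and reduced with $P=0$.** $M$ is cyclic by definition. It lies in the field $F\supset K\supset k\zeta$, so it is torsion-free over the domain $k\zeta$. Its annihilator there is $P=0$, a prime ideal.

**Step 4: $M$ is faithful.** Let $(z,v,a)$ act trivially on $M$. Applying it to $1$ gives $zw^vP_a=1$. Applying it to $w_b=w_b\cdot1\in M$ gives $zw^vP_a\,z_b^{\chi_b(a)}w_b=w_b$, so $z_b^{\chi_b(a)}=1$ and $\chi_b(a)=0$, since $z_b$ has infinite order. This holds for all $b$, so $a=0$ by (C1). Then $zw^v=1$ in $F$, so $v=0$ and $z=1$.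

**Step 5: $M$ has dimension $d$.** Every element of $M\otimes_{k\zeta}K$ has the form $\mu\otimes s^{-1}$ with $\mu\in M$, $0\ne s\in k\zeta$. The natural map to $F$ sends it to $s^{-1}\mu$, which vanishes only if $\mu=0$. So $\widehat M$ is the subspace $K\cdot M=K[H]\cdot1$ of $F$. Take the generators $w_b^{\pm1}$, $t^{\pm e_j}$ of $K[H]$ and the generating vector $1$, and let $U_N$ be the $K$-span of the images of $1$ under words of length at most $N$. Such a word is an element $(z,v,a)$ with $|v|_1,|a|_1\le N$, so $U_N$ lies in the span of the $w^vP_a$ with these bounds.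

*Upper bound.* Choose an integer $C\ge1$ with $|\chi_b(a)|\le C|a|_1$ for all $a,b$. Multiply by $D=\prod_b\prod_{1\le i\le CN}(1+z_b^{-i}w_b)$. If $j=\chi_b(a)\ge0$, then $p_b(j)$ times the $b$-th factor of $D$ is a polynomial in $w_b$ of degree at most $2CN$. If $j<0$, the denominators of $p_b(j)$ cancel against factors of $D$, leaving a polynomial of degree at most $CN$. So $D\,U_N$ lies in the Laurent polynomials whose exponents in each variable lie in $[-N,N+2CN]$, and $\dim_KU_N\le(2N+2CN+1)^d$.

*Lower bound.* $U_N$ contains all $w^v$ with $|v|_1\le N$, in particular those with all $|v_b|\le N/d$, so $\dim_KU_N\ge(2\lfloor N/d\rfloor+1)^d$.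

Hence the Gelfand–Kirillov dimension is $d$.

**Every factor is needed.** Drop the factor $p_c$ for one index $c$, so that $P_a=\prod_{b\ne c}p_b(\chi_b(a))$. The result is still an action, but $kH\cdot1$ is no longer impervious. The subgroup $L=\{(z,v,a):v_c=0\}$ has infinite index, and $kL\cdot1$ now consists of functions not involving $w_c$. Since $H=\bigsqcup_iw_c^iL$, we get $kH\cdot1=\bigoplus_{i\in\mathbb Z}w_c^i\,(kL\cdot1)$, which is induced from $L$. In the proof below, the index $c$ will be dictated by the hypothetical subgroup, so every $w_b$ must carry a twist.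

## 8. A grading against the degree along a chain

Let $S=K[w_1^{\pm1},\dots,w_d^{\pm1}]$. It is a UFD with fraction field $F$. Each irreducible $\pi$ gives a valuation $\nu_\pi:F^\times\to\mathbb Z$; it depends only on $\pi$ up to units, and a given $y\in F^\times$ has non-zero valuation at only finitely many classes of irreducibles. If $\alpha$ is an automorphism of $S$, extended to $F$, then
$$\nu_{\alpha(\pi)}(\alpha(y))=\nu_\pi(y).\tag{5}$$

Fix an index $c$ and put $\pi_j=1+z_c^jw_c$ for $j\in\mathbb Z$. Setting $w_c=-z_c^{-j}$ identifies $S/(\pi_j)$ with the Laurent polynomial ring over $K$ in the other variables. This is a domain, so $\pi_j$ is irreducible. For $j'\ne j$ the image of $\pi_{j'}$ in it is $1-z_c^{j'-j}$, which is non-zero because $z_c$ has infinite order, so the $\pi_j$ are pairwise non-associate. For $b\ne c$ the image of $1+z_b^iw_b$ is itself, again non-zero. Write $\nu_j=\nu_{\pi_j}$ and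
$$\deg_c(y)=\sum_{j\in\mathbb Z}\nu_j(y)\qquad(y\in F^\times),$$
a finite sum. This is the total order along a chain of points that we used for the Heisenberg group.

**Lemma 2.** (i) $\deg_c(yy')=\deg_c(y)+\deg_c(y')$. (ii) $\deg_c(\tau_a(y))=\deg_c(y)$ for all $a$. (iii) $\deg_c(P_a)=\chi_c(a)$.

*Proof.* (i) is clear. For (ii), $\tau_a$ is an automorphism of $S$ with $\tau_a(\pi_j)=\pi_{j+\chi_c(a)}$, so by (5) $\nu_{j+\chi_c(a)}(\tau_a(y))=\nu_j(y)$; sum over $j$. For (iii), the factors $p_b$ with $b\ne c$ are products of elements $(1+z_b^iw_b)^{\pm1}$, at which all $\nu_j$ vanish. If $s=\chi_c(a)\ge0$, then $p_c(s)=\pi_0\pi_1\cdots\pi_{s-1}$ has degree $s$. If $s<0$, then $p_c(s)=\prod_{1\le i\le-s}\pi_{-i}^{-1}$ has degree $s$. $\blacksquare$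

Now for any $0\ne g\in F$ consider the ratio $(t^a g)/g=P_a\tau_a(g)/g$. By Lemma 2 its degree along the chain is $\chi_c(a)$, whatever $g$ is. We shall see that an induced submodule would produce a vector $g$ for which this ratio has valuation $0$ at every point of the chain.

**Proof that $M$ is impervious.** Suppose $0\ne N\le M$ is induced from a $kL$-module with $|H:L|=\infty$. So $N=\bigoplus_{gL\in H/L}gX$ for a $kL$-submodule $X\ne0$ of $N$.

**Step 1: $|H:L\zeta|=\infty$.** The aim is to rule out that $L$ has infinite index only because it misses part of the center. Note that $L\zeta$ is normal, since $[H,H]\le\zeta$. Suppose $e=|H:L\zeta|$ is finite. Then $h^e\in L\zeta$ for all $h\in H$, and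
$$[h,h']^{e^2}=[h^e,h'^e]\in[L\zeta,L\zeta]=[L,L]\le L .$$
So $L\cap\zeta$ contains the $e^2$-th powers of a generating set of the abelian group $[H,H]$, hence all $e^2$-th powers of $[H,H]$. These form a subgroup of finite index in $[H,H]$, which has finite index in $\zeta$ by Section 5, Step 4. So $|L\zeta:L|=|\zeta:L\cap\zeta|<\infty$ and $|H:L|<\infty$, a contradiction.

**Step 2: a $\mathbb Z$-grading of $N$.** The group $H/L\zeta$ is abelian, finitely generated and infinite, so there is a surjective homomorphism $\varphi:H\to\mathbb Z$ that is trivial on $L\zeta$. Put $N_i=\bigoplus_{\varphi(g)=i}gX$, which makes sense because $\varphi$ is constant on cosets of $L$. Then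
$$N=\bigoplus_{i\in\mathbb Z}N_i,\qquad hN_i=N_{i+\varphi(h)}\ (h\in H),\qquad N_i\ne0\ \text{for all }i.\tag{6}$$
Put $\varphi_b=\varphi(w_b)$.

**Step 3: some $\varphi_c$ is non-zero.** This selects the chain. Suppose all $\varphi_b=0$. Then $\zeta$ and all $w_b^{\pm1}$ preserve each $N_i$, so $N_0$ and $N_1$ are non-zero $R$-submodules of $F=\operatorname{Frac}R$. Take $0\ne x_0\in N_0$, $0\ne x_1\in N_1$ and write $x_0/x_1=r/s$ with $r,s\in R\setminus\{0\}$. Then $sx_0=rx_1$ is a non-zero element of $N_0\cap N_1$, contradicting (6). Fix $c$ with $\varphi_c\ne0$, and use the chain $\pi_j$ for this $c$.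

**Step 4: homogeneous vectors have semi-invariant ratios.** We turn the grading into a field automorphism. Put $q=z_c\in K^\times$, let $\hat\sigma$ be the $K$-automorphism of $F$ with $\hat\sigma(w_b)=q^{\varphi_b}w_b$, and define an additive map
$$\sigma:N\to F,\qquad\sigma\Big(\sum_in_i\Big)=\sum_iq^in_i\qquad(n_i\in N_i).$$
Then
$$\sigma(rx)=\hat\sigma(r)\,\sigma(x)\qquad(r\in R,\ x\in N).\tag{7}$$
By additivity it suffices to take $r=\epsilon zw^v$ with $\epsilon\in k$, $z\in\zeta$, and $x\in N_i$. Put $\ell=\sum_bv_b\varphi_b$. As $\varphi$ is trivial on $\zeta$, $rx\in N_{i+\ell}$, so $\sigma(rx)=q^{i+\ell}rx$. On the other side, $\hat\sigma(r)=q^\ell r$ and $\sigma(x)=q^ix$.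

Fix $0\ne n_0\in N_0$, so $\sigma(n_0)=n_0$. For $x\in N$ write $sx=rn_0$ with $r,s\in R$, $s\ne0$. By (7), $\hat\sigma(s)\sigma(x)=\hat\sigma(r)n_0$, that is,
$$\sigma(x)=\hat\sigma(x/n_0)\,n_0 .$$
Apply this to $x=t^an_0$, which lies in $N_{\varphi(t^a)}$ by (6), so that $\sigma(x)=q^{\varphi(t^a)}x$. Dividing by $n_0$,
$$\hat\sigma(y_a)=q^{\varphi(t^a)}\,y_a,\qquad\text{where}\quad y_a:=\frac{t^an_0}{n_0}=P_a\,\frac{\tau_a(n_0)}{n_0}\in F^\times.\tag{8}$$

**Step 5: $\nu_j(y_a)=0$ for all $j$ and all $a$.** Because $q=z_c$, the automorphism $\hat\sigma$ of $S$ moves along the chain: $\hat\sigma(\pi_j)=1+z_c^{j}z_c^{\varphi_c}w_c=\pi_{j+\varphi_c}$. By (8), $\hat\sigma(y_a)$ is a unit multiple of $y_a$, so by (5)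
$$\nu_{j+\varphi_c}(y_a)=\nu_{j+\varphi_c}(\hat\sigma(y_a))=\nu_j(y_a)\qquad(j\in\mathbb Z).$$
Thus $j\mapsto\nu_j(y_a)$ is periodic with non-zero period $\varphi_c$ and non-zero for only finitely many $j$. Hence it is identically $0$.

**Step 6: the contradiction.** By Lemma 2 and (8), $\deg_c(y_a)=\deg_c(P_a)+\deg_c(\tau_a(n_0))-\deg_c(n_0)=\chi_c(a)$. By Step 5, $\deg_c(y_a)=0$. Since $\chi_c\ne0$, some $a$ has $\chi_c(a)\ne0$, a contradiction. So $M$ is impervious, and Theorem A is proved. $\blacksquare$

## 9. When the $z_b$ form a basis: Proposition D and Theorem B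

In this section $z_1,\dots,z_d$ is a basis of $\zeta$, (C1) holds and all $\chi_b\neq0$. Then (C2) is clear. (C3) holds too: if $\sum_bv_b\chi_b\otimes z_b=0$, then $v_b\chi_b=0$ for each $b$, so $v_b=0$. Thus Theorem A applies. By (2), $\lambda=\sum_bu_bz_b$ with
$$u_b\big((v,a),(v',a')\big)=\chi_b(a)v_b'-\chi_b(a')v_b .$$
This is an alternating form of rank $2$ on $A_{\mathbb Q}=\mathbb Q^d\oplus\mathbb Q^m$ with radical $R_b=\{(v,a):v_b=0,\ \chi_b(a)=0\}$. Intersecting over $b\in I$ imposes $|I|$ independent conditions on $v$ and $r(I)$ on $a$, so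
$$\dim\bigcap_{b\in I}R_b=n-|I|-r(I).\tag{9}$$
For $I=\{1,\dots,d\}$ this is $n-d-m=0$.

**Lemma 3.** If $H$ is a non-trivial central product, then $\{1,\dots,d\}=I\sqcup J$ with $I,J\ne\emptyset$ and $r(I)+r(J)\le m$.

*Proof.* By Lemma 1, $A_{\mathbb Q}=V_1\oplus V_2$ with $V_i\ne0$ and $\lambda(V_1,V_2)=0$. As the $z_b$ are a basis, $u_b(V_1,V_2)=0$ for each $b$ separately. So $2=\operatorname{rank}u_b|_{V_1}+\operatorname{rank}u_b|_{V_2}$, and both summands are even, being ranks of alternating forms. Hence exactly one of them is $0$. If $u_b|_{V_i}=0$, then $V_i$ is $u_b$-orthogonal to itself and to the other summand, so $V_i\subset R_b$. Let $I$ be the set of $b$ with $u_b|_{V_1}=0$ and $J$ the set of $b$ with $u_b|_{V_2}=0$. Then $\{1,\dots,d\}=I\sqcup J$ and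
$$V_1\subset\bigcap_{b\in I}R_b,\qquad V_2\subset\bigcap_{b\in J}R_b .$$
If $I=\emptyset$, then $V_2\subset\bigcap_{b=1}^dR_b=0$, a contradiction; likewise $J\neq\emptyset$. By (9), $n=\dim V_1+\dim V_2\le 2n-d-r(I)-r(J)$, and $n-d=m$. $\blacksquare$

**Proof of Proposition D.** If $H$ is a non-trivial central product, take $I,J$ from Lemma 3. By (C1) the spans of $(\chi_b)_{b\in I}$ and $(\chi_b)_{b\in J}$ together fill $(\mathbb Q^m)^*$, so $r(I)+r(J)\ge m$, and equality holds.

Conversely, let $\{1,\dots,d\}=I\sqcup J$ with $I,J\ne\emptyset$ and $r(I)+r(J)=m$. Put $V_1=\bigcap_{b\in J}R_b$ and $V_2=\bigcap_{b\in I}R_b$. By (9) and $n=|I|+|J|+r(I)+r(J)$, their dimensions are $|I|+r(I)>0$ and $|J|+r(J)>0$, with sum $n$. Their intersection is $\bigcap_bR_b=0$, so $A_{\mathbb Q}=V_1\oplus V_2$. Each radical $R_b$ contains $V_1$ (if $b\in J$) or $V_2$ (if $b\in I$), so $u_b(V_1,V_2)=0$ for every $b$ and $\lambda(V_1,V_2)=0$. Apply Lemma 1. The statement about matroids is the definition recalled in Section 4. $\blacksquare$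

**Proof of Theorem B.** The vectors $e_1^*,\dots,e_m^*$ give (C1), and all $\chi_b\ne0$, so we are in the situation of this section. Suppose $H$ is a non-trivial central product and take $I,J$ from Lemma 3. Since $d>m$, all of the $m+1$ vectors
$$e_1^*,\ \dots,\ e_m^*,\ e_1^*+\dots+e_m^*$$
occur among the $\chi_b$. They are distinct because $m\ge2$, and any $m$ of them are linearly independent. Let $i',j'\ge1$ be the numbers of distinct vectors among $(\chi_b)_{b\in I}$ and $(\chi_b)_{b\in J}$. Then $i'+j'\ge m+1$, $r(I)=\min(i',m)$ and $r(J)=\min(j',m)$.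

If $i',j'\le m$, then $r(I)+r(J)=i'+j'\ge m+1$. If $i'=m+1$, then $r(I)=m$ and $r(J)\ge1$, so again $r(I)+r(J)\ge m+1$; the case $j'=m+1$ is the same. This contradicts $r(I)+r(J)\le m$. $\blacksquare$

In the smallest case the check is immediate: one of $I,J$ has one element and the other has two, so $r(I)+r(J)=1+2=3>2=m$. By Theorem A this group, with $n=5$, has a module as in the conjecture of dimension $3=n-2$. The conjecture is disproved, over every field $k$.

## 10. A center of rank 2: Theorem C by Pfaffians

Theorem B uses a center of rank $d$. With a center of rank $2$ the forms $u_b$ can no longer be separated, so non-splitting needs another argument. We use every linear functional on the center at once.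

**Step 1: the data.** Let $m\ge2$, $d=m+1$, let $\zeta$ be free on $\alpha,\beta$, let $s_1,\dots,s_{m+1}$ be distinct integers, and put
$$z_b=\alpha\beta^{s_b},\qquad\chi_b=(1,s_b,\dots,s_b^{m-1})\in(\mathbb Z^m)^* .$$
Any $m$ of the $\chi_b$ are linearly independent by the Vandermonde determinant, which gives (C1). Two different $z_b$ already span $\zeta_{\mathbb Q}$, which gives (C2). For (C3), write $z_b$ additively as $(1,s_b)$ and suppose $\sum_bv_b\chi_b\otimes(1,s_b)=0$. The coordinates of this equation are $\sum_bv_bs_b^i=0$ and $\sum_bv_bs_b^{i+1}=0$ for $0\le i\le m-1$, that is, $\sum_bv_bs_b^i=0$ for $0\le i\le m$. The $(m+1)\times(m+1)$ Vandermonde matrix is invertible, so $v=0$.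

By Theorem A, $n=2m+1$, $\zeta(H)=\zeta$ has rank $2$, and $H$ has a reduced faithful impervious module of dimension $m+1=(n+1)/2$, cyclic and hence finitely generated. Since $m\ge2$, $m+1\le2m-1=n-2$. As $n$ is odd, $(n+1)/2$ is the least integer that is at least $n/2$.

**Step 2: every functional gives a form of corank exactly 1.** Let $\ell\ne0$ be a linear functional on $\zeta\otimes\bar{\mathbb Q}$, with $\ell(\alpha)=x$ and $\ell(\beta)=y$. By (2), the form $\ell\circ\lambda$ on $A_{\bar{\mathbb Q}}=\bar{\mathbb Q}^d\oplus\bar{\mathbb Q}^m$ vanishes on each summand and pairs the two through the $m\times d$ matrix with columns $\ell(z_b)\chi_b$, where $\ell(z_b)=x+s_by$. If $x+s_by=0$ for two different $b$, then $y=0$ and $x=0$, which is excluded. So at least $m$ columns are non-zero multiples of different $\chi_b$'s, and the matrix has rank $m$. Hence $\ell\circ\lambda$ has rank $2m$, that is, corank $1$, for every $\ell\ne0$.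

**Step 3: $H$ is not a non-trivial central product.** Suppose $A_{\mathbb Q}=V_1\oplus V_2$ as in Lemma 1, and extend scalars to $\bar{\mathbb Q}$. As $n$ is odd, we may take $\dim V_1=2e>0$ even and $\dim V_2$ odd. For every $\ell\ne0$ the form $\ell\circ\lambda$ is the orthogonal sum of its restrictions, so their coranks add up to $1$. On $V_2$, of odd dimension, the alternating form is degenerate and has corank at least $1$. So $\ell\circ\lambda|_{V_1}$ is non-degenerate for every $\ell\ne0$.

Fix a basis of $V_1$. The Gram matrix of $\ell\circ\lambda|_{V_1}$ is an alternating $2e\times2e$ matrix whose entries are linear forms in $(x,y)$. Its Pfaffian, whose square is the determinant, is zero or a homogeneous polynomial of degree $e\ge1$ in $(x,y)$. Either way it has a zero $(x,y)\ne(0,0)$ over the algebraically closed field $\bar{\mathbb Q}$. For the corresponding $\ell\ne0$ the form on $V_1$ is degenerate, a contradiction.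

**Step 4: rank 1 is not possible.** Let $H$ be any finitely generated torsion-free nilpotent group of class 2 with $\zeta(H)$ of rank $1$ and $n\ge4$. Then $\zeta(H)_{\mathbb Q}\cong\mathbb Q$, and $\lambda$ is an ordinary alternating form on $A_{\mathbb Q}$, non-degenerate by Section 3. So $n$ is even and $A_{\mathbb Q}$ is an orthogonal sum of $n/2\ge2$ hyperbolic planes. Let $V_1$ be one of them and $V_2$ the sum of the others. By Lemma 1, $H$ is a non-trivial central product. This proves Theorem C. $\blacksquare$
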